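\title{Property F2 along the lower central series of a finite $p$-group}

\begin{abstract}
A pair $(G,N)$, with $N$ a proper nontrivial normal subgroup of a finite group $G$, has property F2 if every element $x$ outside $N$ is conjugate to all elements of the coset $xN$. We consider the conjecture that in a finite $p$-group of class $c$ this property passes from $\gamma_i(G)$ to $\gamma_{i+1}(G)$ whenever $1<i<c$. We prove it for $i=2$ and every prime $p$, and we disprove it for $i=3$ and every $p\ge5$ by a family of groups of class $4$, among them one of order $p^{18}$. The groups come from a graded Lie algebra in which a central subspace of weight $4$ is glued to a central subspace of weight $3$.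
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All groups in this paper are finite. We write $x^g=g^{-1}xg$ and $[x,g]=x^{-1}x^g$, we write $x^G$ for the conjugacy class of $x$, and iterated commutators are left-normed: $[a,b,c]=[[a,b],c]$.

\begin{definition}
Let $N$ be a normal subgroup of $G$ with $1\ne N\ne G$. The pair $(G,N)$ has \emph{property F2} if $x$ is conjugate in $G$ to $xz$ for all $x\in G\setminus N$ and $z\in N$; that is, if $xN\subseteq x^G$ for every $x\in G\setminus N$.
\end{definition}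

The class $x^G$ always lies in the preimage of the class of $xN$ in $G/N$. If $xN\subseteq x^G$, then also $x^gN=(xN)^g\subseteq x^G$ for all $g$, and $x^G$ is the whole preimage. So F2 says that the classes outside $N$ are as large as the quotient $G/N$ allows.

Two examples show two different reasons for F2 to hold. Suppose first that $C_N(x)=1$ for all $x\notin N$, as for $A_3$ in $S_3$. Then $z\mapsto x^z$ is an injective map from $N$ to $xN$, hence a bijection, and F2 holds with conjugating elements taken from $N$ itself. This never happens in a $p$-group, where $N\cap Z(G)\ne1$. There the model is a nonabelian group of order $p^3$ with $N=Z(G)$: for $x\notin N$ the map $g\mapsto[x,g]$ is a nontrivial homomorphism to a group of order $p$, so it is onto and $x^G=xN$.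

Let $G$ be a $p$-group, let $\gamma_1(G)=G$, $\gamma_{j+1}(G)=[\gamma_j(G),G]$ be its lower central series, and let $c$ be its nilpotency class, so that $\gamma_c(G)\ne1=\gamma_{c+1}(G)$. The following conjecture is posed in \cite{frob}.

\begin{quote}
\textbf{Conjecture.} Let $G$ be a finite $p$-group of class $c$ and let $1<i<c$. If $(G,\gamma_i(G))$ has F2, then $(G,\gamma_{i+1}(G))$ has F2.
\end{quote}

The guess is a reasonable one. Under the hypothesis, every $x\notin\gamma_i(G)$ satisfies $x\gamma_{i+1}(G)\subseteq x\gamma_i(G)\subseteq x^G$, so only the layer $\gamma_i(G)\setminus\gamma_{i+1}(G)$ remains to be examined, and the elements of that layer are products of commutators of elements whose classes are known to be large. In the first case this does force the conclusion.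

\begin{theorem}\label{thm:two}
Let $p$ be any prime and let $G$ be a finite $p$-group of class $c>2$. If $(G,\gamma_2(G))$ has F2, then $(G,\gamma_3(G))$ has F2.
\end{theorem}

In the next case the conjecture is false.

\begin{theorem}\label{thm:counter}
Let $p\ge5$ be a prime and let $n\ge2$ and $1\le r<n$ be integers. There is a group $G$ of order $p^{9n}$ and nilpotency class $4$, with $|\gamma_3(G)|=p^{3n}$, $|\gamma_4(G)|=p^r$ and $|Z(G)|=p^n$, such that $(G,\gamma_3(G))$ has F2 and $(G,\gamma_4(G))$ does not.
\end{theorem}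

For $n=2$ and $r=1$ this is a group of order $p^{18}$. The groups belong to a family in which both outcomes occur.

\begin{theorem}\label{thm:family}
Let $p\ge5$ be a prime, $n\ge1$, $F=\mathbb F_{p^n}$, and let $\psi\colon F\to F$ be a nonzero $\mathbb F_p$-linear map. The group $G=G_\psi$ constructed in Sections~\ref{sec:algebra} and~\ref{sec:proof} has order $p^{9n}$ and class $4$, with $|\gamma_3(G)|=p^{3n}$, $|\gamma_4(G)|=p^{\operatorname{rank}\psi}$ and $|Z(G)|=p^n$. The pair $(G,\gamma_3(G))$ has F2, and $(G,\gamma_4(G))$ has F2 if and only if $\psi$ is bijective.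
\end{theorem}

Theorem~\ref{thm:counter} is Theorem~\ref{thm:family} for a map $\psi$ of rank $r$. Thus the conjecture holds for $i=2$ and first fails at $i=3$. The cases $i\ge4$, and $i=3$ with $p\in\{2,3\}$, are not settled here.

Both halves of the paper start from one observation (Section~\ref{sec:reduction}): when $i=c-1$, a counterexample amounts to a central element in $\gamma_{c-1}(G)\setminus\gamma_c(G)$. A dimension count excludes such an element for $c=3$ (Section~\ref{sec:two}). For $c=4$ we translate the problem to Lie algebras (Section~\ref{sec:lazard}) and build one that contains such an element.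

\section{Reduction to a central element}\label{sec:reduction}

We abbreviate $\gamma_j(G)$ to $\gamma_j$, and we use the identities $[x,gh]=[x,h][x,g]^h$ and $[xy,g]=[x,g]^y[y,g]$ and the inclusion $[\gamma_i,\gamma_j]\le\gamma_{i+j}$.

\begin{lemma}\label{lem:basic}
Let $(G,N)$ have F2.
\begin{enumerate}
\item[(a)] $Z(G)\le N$.
\item[(b)] If $K$ is normal in $G$ and $K<N$, then $(G/K,N/K)$ has F2.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A central element $z\notin N$ would satisfy $zN\subseteq z^G=\{z\}$, which is impossible as $N\ne1$. (b) The inclusions $xN\subseteq x^G$ pass to $G/K$, and $N/K\neq1$.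
\end{proof}

By (a), if $(G,\gamma_c)$ has F2 then $Z(G)=\gamma_c$. A central element outside $\gamma_c$ therefore destroys F2 for the last term of the series. When $(G,\gamma_{c-1})$ has F2 this is, up to passing to a quotient, the only way.

\begin{lemma}\label{lem:reduce}
Let $G$ be a $p$-group of class $c\ge3$ such that $(G,\gamma_{c-1})$ has F2 and $(G,\gamma_c)$ does not. Then $G$ has a quotient $\bar G$ of class $c$ such that $(\bar G,\gamma_{c-1}(\bar G))$ has F2, $|\gamma_c(\bar G)|=p$, and $\gamma_c(\bar G)<Z(\bar G)\le\gamma_{c-1}(\bar G)$.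
\end{lemma}

\begin{proof}
Choose $x\notin\gamma_c$ with $x\gamma_c\not\subseteq x^G$. Elements outside $\gamma_{c-1}$ satisfy $x\gamma_c\subseteq x\gamma_{c-1}\subseteq x^G$, so $x\in\gamma_{c-1}\setminus\gamma_c$. The commutators $[x,g]$ lie in the central subgroup $\gamma_c$, so $g\mapsto[x,g]$ is a homomorphism $G\to\gamma_c$. Let $S$ be its image. Then $x^G=xS$, and therefore $S<\gamma_c$. Choose $K$ with $S\le K<\gamma_c$ and $|\gamma_c:K|=p$; it is central, hence normal. In $\bar G=G/K$ we have $\gamma_j(\bar G)=\gamma_j/K$ for $j\le c$, so $\bar G$ has class $c$ and $|\gamma_c(\bar G)|=p$. By Lemma~\ref{lem:basic}, $(\bar G,\gamma_{c-1}(\bar G))$ has F2 and $Z(\bar G)\le\gamma_{c-1}(\bar G)$. The image of $x$ is central because $S\le K$, and it is not in $\gamma_c(\bar G)$.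
\end{proof}

\section{The case $i=2$}\label{sec:two}

We need the following facts.
\begin{itemize}
\item \emph{Dark and Scoppola} \cite{DS}: if $G$ is a finite $p$-group and $(G,\gamma_2(G))$ has F2, then $G$ has class at most $3$.
\item \emph{Alternating forms.} A space with a nondegenerate alternating form has even dimension $2\ell$, and a subspace $U$ on which the form vanishes has $\dim U\le\ell$, since $U\le U^\perp$ and $\dim U^\perp=2\ell-\dim U$. The Pfaffian is a homogeneous polynomial of degree $\ell$, with integer coefficients, in the entries $a_{ij}$ $(i<j)$ of a $2\ell\times2\ell$ matrix with $a_{ii}=0$ and $a_{ji}=-a_{ij}$; its square is the determinant, over every field.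
\item \emph{Chevalley's theorem.} A homogeneous polynomial of degree $\ell\ge1$ in more than $\ell$ variables over a finite field has a nontrivial zero.
\item \emph{Three subgroups lemma.} If $[A,B,C]=[B,C,A]=1$ for subgroups $A,B,C$, then $[C,A,B]=1$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Suppose that $(G,\gamma_2)$ has F2, $c>2$, and $(G,\gamma_3)$ does not have F2. By \cite{DS}, $c=3$, so by Lemma~\ref{lem:reduce} we may assume that $|\gamma_3|=p$ and that $Z=Z(G)$ satisfies $\gamma_3<Z\le\gamma_2$. For $y\notin\gamma_2$ we have $y\gamma_2\subseteq y^G\subseteq y\gamma_2$, that is,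
\begin{equation}\label{eq:onto}
\{[y,g]:g\in G\}=\gamma_2\qquad(y\notin\gamma_2).
\end{equation}
The plan is to bound $\dim\gamma_2/\gamma_3$ from above by F2 and $\dim\gamma_2/Z$ from below by the three subgroups lemma, with the same bound; the strict inclusion $\gamma_3<Z$ then leaves no room.

\emph{The sections are vector spaces.} Modulo $\gamma_3$ commutators are central, so $[g,h]\gamma_3$ is multiplicative in each argument. Choose $y\notin\gamma_2$ with $y^p\in\gamma_2$. Then $[y,g]^p\equiv[y^p,g]\equiv1\pmod{\gamma_3}$ for all $g$, and by \eqref{eq:onto} the abelian group $\gamma_2/\gamma_3$ has exponent $p$. Hence $[g^p,h]\equiv[g,h]^p\equiv1\pmod{\gamma_3}$ for all $g,h\in G$. If some $g^p$ were outside $\gamma_2$, then \eqref{eq:onto} would give $\gamma_2\subseteq\gamma_3$, which is false. So $V=G/\gamma_2$ is elementary abelian as well.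

\emph{Upper bound.} Let $d=\dim\gamma_2/\gamma_3\geq 1$. For a linear functional $\lambda$ on $\gamma_2/\gamma_3$, the rule $B_\lambda(g\gamma_2,h\gamma_2)=\lambda([g,h]\gamma_3)$ defines an alternating bilinear form on $V$; it is well defined because $[\gamma_2,G]=\gamma_3$. If $\lambda\ne0$ then $B_\lambda$ is nondegenerate by \eqref{eq:onto}. So $\dim V=2\ell$ with $\ell\ge1$. In a fixed basis of $V$ the entries of the matrix of $B_\lambda$ are linear in the $d$ coordinates of $\lambda$. The Pfaffian of this matrix is then a homogeneous polynomial of degree $\ell$ in $d$ variables over $\mathbb F_p$ with only the trivial zero, and Chevalley's theorem gives $d\le\ell$.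

\emph{Lower bound.} Let $k=\dim\gamma_2/Z$. Then $k\ge1$ because $\gamma_3\ne1$, and $k<d$ because $Z>\gamma_3$. For $u\in\gamma_2$ and $g\in G$ the commutator $[u,g]$ is central, so it is multiplicative in both arguments; it is trivial for $u\in Z$, and for $g\in\gamma_2$ since $[\gamma_2,\gamma_2]\le\gamma_4=1$. This gives a bilinear map
\[
\gamma_2/Z\times V\longrightarrow\gamma_3\cong\mathbb F_p .
\]
Its left kernel is trivial, so it embeds $\gamma_2/Z$ in the dual space $V^*$, and its right kernel is $U=C/\gamma_2$, where $C=C_G(\gamma_2)$. Hence $\dim U=2\ell-k$; this is where $|\gamma_3|=p$ is used. Both $[C,G,C]$ and $[G,C,C]$ lie in $[\gamma_2,C]=1$, so $[C,C,G]=1$ by the three subgroups lemma, that is, $[C,C]\le Z$. As $k\ge1$, there is a functional $\lambda\ne0$ that vanishes on $Z/\gamma_3$. The nondegenerate form $B_\lambda$ vanishes on $U$, so $2\ell-k\le\ell$.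

Together, $\ell\le k<d\le\ell$, a contradiction.
\end{proof}

The upper bound rests on \eqref{eq:onto}, which is F2 for $\gamma_2$. Property F2 for $\gamma_3$ does not imply it: the groups $G_\psi$ have $|\gamma_2:\gamma_3|=|G:\gamma_2|$, against $d\le\ell$.

\section{From Lie algebras to groups}\label{sec:lazard}

Conjugacy classes are hard to control directly. For groups of small class the Lazard correspondence replaces the class $x^G$ by the subspace $[x,L]$ of a Lie algebra, and F2 becomes a question of linear algebra.

Let $L$ be a finite-dimensional Lie algebra over $\mathbb F_p$, with lower central series $L_1=L$, $L_{j+1}=[L_j,L]$, nilpotent of class less than $p$. By Lazard \cite{Lazard} (see also \cite[Ch.~9--10]{Khukhro}), the Baker--Campbell--Hausdorff formula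
\[
x*y=x+y+\tfrac12[x,y]+\tfrac1{12}[x,[x,y]]+\tfrac1{12}[y,[y,x]]-\tfrac1{24}[y,[x,[x,y]]]+\cdots
\]
makes the set $L$ a group $G$, the \emph{Lazard group} of $L$. All terms are Lie monomials in $x$ and $y$, and those of length less than $p$ have coefficients whose denominators are prime to $p$; in class $4$ the formula ends with the terms displayed. The identity of $G$ is $0$, the inverse of $x$ is $-x$, and
\begin{equation}\label{eq:conj}
x^g=x+[x,g]+\tfrac1{2!}[x,g,g]+\cdots .
\end{equation}
In this section $[\ ,\ ]$ is the Lie bracket and $[\ ,\ ]_G$ the group commutator.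

\begin{lemma}\label{lem:lazard}
\begin{enumerate}
\item[(a)] $C_G(x)=C_L(x)$ for all $x\in L$. In particular $Z(G)=Z(L)$ and $|x^G|=|[x,L]|$.
\item[(b)] If $I$ is an ideal of $L$, then $I$ is a normal subgroup of $G$, $x*I=x+I$ for all $x$, and $G/I$ is the Lazard group of $L/I$.
\item[(c)] $\gamma_j(G)=L_j$ for all $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $g$ and let $D$ be the nilpotent operator $y\mapsto[y,g]$. By \eqref{eq:conj}, $x^g-x=uDx$ with $u=1+\frac1{2!}D+\frac1{3!}D^2+\cdots$, and $u$ is invertible. So $x^g=x$ if and only if $[x,g]=0$. Then $|x^G|=|L|/|C_L(x)|=|[x,L]|$, since $C_L(x)$ is the kernel of $g\mapsto[x,g]$.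

(b) The projection $L\to L/I$ preserves sums, scalars and brackets, hence the product $*$. It is a surjective group homomorphism with kernel $I$, and its fiber through $x$ is both $x*I$ and $x+I$.

(c) Let $j\ge2$, $x\in L_{j-1}$ and $g\in L$. By \eqref{eq:conj}, $x^g=x+w$ with $w\in L_j$ and $w\equiv[x,g]\pmod{L_{j+1}}$. The elements $-x$ and $x+w$ have bracket $-[x,w]\in L_{j+1}$, so they commute in $L/L_{j+1}$ and their product there is their sum. Thus
\begin{equation}\label{eq:comm}
[x,g]_G=(-x)*(x+w)\equiv w\equiv[x,g]\pmod{L_{j+1}}.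
\end{equation}
Since $L_j$ is a subgroup, \eqref{eq:comm} and induction on $j$ give $\gamma_j(G)\subseteq L_j$. Next, $\gamma_j(G)$ maps onto $L_j/L_{j+1}$, again by induction. The case $j=1$ is trivial. For $j\ge2$, the operation $*$ on $L_j/L_{j+1}$ is addition, and this group is generated by the classes of the brackets $[x,g]$ with $x\in L_{j-1}$, $g\in L$. Choose $x'\in\gamma_{j-1}(G)$ with $x'\equiv x\pmod{L_j}$. Then $[x',g]_G\in\gamma_j(G)$ and $[x',g]_G\equiv[x',g]\equiv[x,g]\pmod{L_{j+1}}$. Finally, $\gamma_j(G)=L_j=0$ for large $j$, and if $\gamma_{j+1}(G)=L_{j+1}$, then $\gamma_j(G)$ contains $L_{j+1}$ and maps onto $L_j/L_{j+1}$, so it equals $L_j$.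
\end{proof}

\begin{lemma}\label{lem:criterion}
Let $I$ be an ideal of $L$ and let $x\in L$ satisfy $[x,L]\supseteq I$. Then $x*I\subseteq x^G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lazard}(a),(b) applied to $L/I$, the class of $x+I$ in $G/I$ has $|([x,L]+I)/I|=|[x,L]|/|I|$ elements. Its preimage in $G$ contains $x^G$ and has $|[x,L]|=|x^G|$ elements, so it equals $x^G$. The preimage contains $x*I$.
\end{proof}

\section{The Lie algebra}\label{sec:algebra}

By Lemmas~\ref{lem:basic}(a), \ref{lem:lazard} and~\ref{lem:criterion}, it suffices to find a Lie algebra $L$ of class $4$ with $[a,L]\supseteq L_3$ for all $a\notin L_3$ and with a central element in $L_3\setminus L_4$.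

\subsection{Three layers, and the conditions on a fourth}

The covering condition is easy to meet with three layers. Let $E$ be a finite field of characteristic $p$, let $\partial\colon E\to E$ be additive, put $w(x,x')=x\,\partial x'-x'\,\partial x$, and define on $E\oplus E\oplus E$
\[
[(x,y,m),(x',y',m')]=(0,\;w(x,x'),\;xy'-x'y).
\]
(The Jacobi identity is checked in Proposition~\ref{prop:M}.) If $x\ne0$, the brackets of $(x,y,m)$ with the elements $(0,y',0)$ fill the third summand, because $xE=E$; if $x=0\ne y$, the brackets with the elements $(x',0,0)$ do.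

Give the three summands the weights $1,2,3$ and add a fourth layer. It requires a pairing $f(x,m)$ of weights $1$ and $3$ and an alternating pairing $\beta(y,y')$ of weight $2$ with itself. The Jacobi identity for $x,x'$ of weight $1$ and $y$ of weight $2$ reads
\begin{equation}\label{eq:key}
\beta(w(x,x'),y)=f(x,x'y)-f(x',xy),
\end{equation}
and we want a nonzero $m$ with $f(E,m)=0$. Let the pairings take values in a subfield $F$ with $[E:F]=3$, let $T$ be the trace from $E$ to $F$, and try $f(x,m)=T(x)T(m)+b\,T(xm)$ with $b\in F$. The parameter $b$ cancels from the right side of \eqref{eq:key}, so it is free, and $f(x,1)=(3+b)T(x)$ shows that $b=-3$ makes the element $1$ of weight $3$ central. It remains to choose $\partial$ and $\beta$ so that \eqref{eq:key} holds.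

From now on $p\ge5$, $F=\mathbb F_{p^n}$, $E=\mathbb F_{p^{3n}}$, and $\tau$ is a generator of $\operatorname{Gal}(E/F)$, of order $3$, so that $T(x)=x+\tau x+\tau^2x$. Recall that $T$ is $F$-linear and $\tau$-invariant, and that the form $T(xy)$ on $E$ is nondegenerate. Define, for elements of $E$,
\[
\partial x=\tau x-\tau^2x,\qquad \beta(y,y')=T(y\,\partial y'),\qquad f(x,m)=T(x)T(m)-3T(xm).
\]
On the $F$-space $M=M_1\oplus M_2\oplus M_3\oplus M_4=E\oplus E\oplus E\oplus F$ put
\begin{multline}\label{eq:M}
[(x,y,m,t),(x',y',m',t')]\\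
=\bigl(0,\;w(x,x'),\;xy'-x'y,\;f(x,m')-f(x',m)+\beta(y,y')\bigr).
\end{multline}
This algebra has the desired central elements $(0,0,k,0)$, $k\in F$, but it fails the covering condition: $f$ is symmetric, so $f(1,E)=0$ as well, and the brackets of $(1,0,0,0)$ have fourth coordinate $0$. They do, however, fill $M_3$, including its central copy of $F$. The remedy is to identify each $t\in M_4$ with an element $\psi(t)$ of that copy. If $\psi(F)\ne F$, some central elements of weight $3$ remain outside the image of $M_4$. A nonzero $F$-linear $\psi$ would be onto, so $\psi$ is only required to be $\mathbb F_p$-linear, and $n\ge2$ is needed.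

\subsection{The case $n=2$ in coordinates}

\begin{example}\label{ex:two}
Let $F=\mathbb F_{p^2}$. Since $p^2\equiv1\pmod3$, the cyclic group $F^\times$ contains an element $\omega$ of order $3$ and a non-cube $\rho$. Then $E=F(\theta)$ with $\theta^3=\rho$, and we may take $\tau\theta=\omega\theta$. Put $s=\omega-\omega^2$, so that $s^2=\omega^2+\omega-2=-3$. We have $\partial1=0$, $\partial\theta=s\theta$, $\partial\theta^2=-s\theta^2$, and $T(1)=3$, $T(\theta)=T(\theta^2)=0$. Let $e_i,u_i,v_i$ $(i=0,1,2)$ be the elements $\theta^i$ of $M_1,M_2,M_3$, and let $\zeta=1\in M_4$. Up to order, the nonzero brackets of basis elements are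
\begin{gather*}
[e_0,e_1]=su_1,\qquad[e_0,e_2]=-su_2,\qquad[e_1,e_2]=-2s\rho u_0,\\
[e_i,u_j]=v_{i+j}\ \ (i+j\le2),\qquad[e_i,u_j]=\rho v_{i+j-3}\ \ (i+j\ge3),\\
[e_1,v_2]=[e_2,v_1]=-9\rho\zeta,\qquad[u_1,u_2]=-3s\rho\zeta.
\end{gather*}
The Jacobi sum for $e_0,e_1,e_2$ is $s[u_1,e_2]-2s\rho[u_0,e_0]+s[u_2,e_1]=(-1+2-1)s\rho v_0=0$. For $e_i,e_j,u_k$ with $i<j$, indices add modulo $3$ and $\zeta$ has index $0$, so only three sums can be nonzero:
\begin{align*}
(e_0,e_1,u_2)&:\quad s[u_1,u_2]+\rho[v_0,e_0]-[v_2,e_1]=(9-9)\rho\zeta=0,\\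
(e_0,e_2,u_1)&:\quad -s[u_2,u_1]+\rho[v_0,e_0]-[v_1,e_2]=(9-9)\rho\zeta=0,\\
(e_1,e_2,u_0)&:\quad -2s\rho[u_0,u_0]+[v_2,e_1]-[v_1,e_2]=(9-9)\rho\zeta=0.
\end{align*}
The table shows that $v_0$ is central and that $e_0$ never produces $\zeta$. Now identify $t\zeta$ with $\psi(t)v_0$, where $\psi=\operatorname{Tr}_{F/\mathbb F_p}$. The image of $M_4$ is $\mathbb F_pv_0$, and the center contains the larger space $Fv_0$. The gluing adds error terms to brackets of weight $3$, and they are controlled in two ways. Let $\alpha\in F$ and $y=y_0u_0+y_1u_1+y_2u_2$.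

For $a=e_0+\alpha u_1$,
\[
[a,y]=\bigl(y_0-\psi(3s\rho\alpha y_2)\bigr)v_0+y_1v_1+y_2v_2 .
\]
This map of $y$ is triangular with identity maps on the diagonal, so it is onto $M_3$.

For $a=e_1+\alpha u_1$,
\[
[a,y]=\bigl(\rho y_2-\psi(3s\rho\alpha y_2)\bigr)v_0+y_0v_1+y_1v_2 .
\]
If $\psi(3s\alpha)=1$, this vanishes at $y=\rho^{-1}u_2$, so these brackets alone do not fill $M_3$. But $[a,tv_2]=-\psi(9\rho t)v_0$ for $t\in F$, so $[a,L]$ contains $\mathbb F_pv_0$ and the error term can be subtracted.
\end{example}

These two mechanisms are the whole proof of Proposition~\ref{prop:cover}.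

\subsection{The graded algebra $M$}

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] $\partial$ is $F$-linear, $\ker\partial=F$, and $\partial E=\ker T$.
\item[(b)] $\beta$ is $F$-bilinear and alternating. If $y\in F$ then $\beta(E,y)=0$; if $y\notin F$ then $\beta(y,E)=F$.
\item[(c)] $f$ is $F$-bilinear and symmetric. If $x\in F$ then $f(x,E)=0$; if $x\notin F$ then $f(x,E)=F$.
\item[(d)] Identity \eqref{eq:key} holds for all $x,x',y\in E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\partial x=\tau(x-\tau x)$, so $\ker\partial=F$ and $\dim_F\partial E=2$. Also $T(\partial x)=T(x)-T(x)=0$, and $\dim_F\ker T=2$.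

(b) By $\tau$-invariance, $T(y\,\tau^2y)=T(\tau y\cdot y)$, so $\beta(y,y)=0$, and hence $\beta(y,y')=-\beta(y',y)=-T(y'\,\partial y)$. As a function of $y'$ this is an $F$-linear map $E\to F$, which is zero if $\partial y=0$ and nonzero, hence onto, otherwise.

(c) We have $f(x,m)=T\bigl((T(x)-3x)m\bigr)$, so $f(x,\cdot)=0$ if and only if $3x=T(x)$. If $x\in F$ this holds; conversely it implies $x\in F$, as $p\ne3$.

(d) The terms $-3T(xx'y)$ cancel, so the right side of \eqref{eq:key} is $T\bigl((T(x)x'-T(x')x)\,y\bigr)$. By (b) the left side is $T(-\partial w\cdot y)$ with $w=w(x,x')$. It suffices to show that $-\partial w=T(x)x'-T(x')x$. Put $x_i=\tau^{i-1}x$, $x_i'=\tau^{i-1}x'$ and $\mu_{ij}=x_ix_j'-x_jx_i'$, so that $\tau$ permutes $\mu_{12}\mapsto\mu_{23}\mapsto\mu_{31}\mapsto\mu_{12}$. Then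
\begin{align*}
w&=x_1(x_2'-x_3')-x_1'(x_2-x_3)=\mu_{12}+\mu_{31},\\
-\partial w&=\tau^2w-\tau w=(\mu_{31}+\mu_{23})-(\mu_{23}+\mu_{12})=\mu_{31}-\mu_{12},
\end{align*}
and $T(x)x'-T(x')x=(x_2x_1'-x_1x_2')+(x_3x_1'-x_1x_3')=-\mu_{12}+\mu_{31}$.
\end{proof}

\begin{proposition}\label{prop:M}
The bracket \eqref{eq:M} makes $M$ a Lie algebra over $F$ with $[M_i,M_j]\subseteq M_{i+j}$, where $M_j=0$ for $j\ge5$. Its lower central series is $\gamma_j(M)=\bigoplus_{i\ge j}M_i$, and all elements $(0,0,k,t)$ with $k,t\in F$ are central.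
\end{proposition}

\begin{proof}
The bracket is $F$-bilinear, alternating by Lemma~\ref{lem:facts}(b), and respects weights. The Jacobi sum is trilinear and invariant up to sign under permutations of its arguments, so it suffices to check it on homogeneous elements of total weight at most $4$, that is, of weights $(1,1,1)$ and $(1,1,2)$. For $a,b,c\in M_1=E$ we have $[[a,b],c]=-c\,w(a,b)\in M_3$, and
\[
c(a\,\partial b-b\,\partial a)+a(b\,\partial c-c\,\partial b)+b(c\,\partial a-a\,\partial c)=0 .
\]
For $x,x'\in M_1$ and $y\in M_2$,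
\[
[[x,x'],y]+[[x',y],x]+[[y,x],x']=\beta(w(x,x'),y)-f(x,x'y)+f(x',xy),
\]
which is $0$ by \eqref{eq:key}.

Next, $[M_1,M_{i-1}]=M_i$ for $i=2,3,4$. For $i=2$, the span $S$ of the elements $w(x,x')$ contains $w(1,x')=\partial x'$, hence the hyperplane $\ker T$. It also contains an element of nonzero trace, since $T(w(x,x'))=\beta(x,x')-\beta(x',x)=2\beta(x,x')$, $\beta\ne0$ and $p\ne2$. So $S=E$. For $i=3$ use $[(1,0,0,0),(0,y,0,0)]=(0,0,y,0)$, and for $i=4$ use Lemma~\ref{lem:facts}(c). By induction on $j$, $\gamma_j(M)$ contains $[M_1,M_{i-1}]=M_i$ for all $i\ge j$, and the reverse inclusion follows from the grading. The last claim holds because $f(E,F)=0$.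
\end{proof}

\subsection{Gluing the center}

Let $\psi\colon F\to F$ be nonzero and $\mathbb F_p$-linear, and regard $M$ as a Lie algebra over $\mathbb F_p$. Its lower central series does not change, because additive spans of brackets are closed under scalars from $F$. The map
\[
\pi\colon M\to E\oplus E\oplus E,\qquad\pi(x,y,m,t)=(x,\,y,\,m+\psi(t)),
\]
is $\mathbb F_p$-linear and onto, and its kernel $\{(0,0,-\psi(t),t):t\in F\}$ is central, hence an ideal. So $L=L_\psi=E\oplus E\oplus E$ is a Lie algebra of dimension $9n$ over $\mathbb F_p$, isomorphic to $M/\ker\pi$. Lifting elements with $t=0$ gives its bracket: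
\begin{multline}\label{eq:L}
[(x,y,m),(x',y',m')]\\
=\bigl(0,\;w(x,x'),\;xy'-x'y+\psi\bigl(f(x,m')-f(x',m)+\beta(y,y')\bigr)\bigr).
\end{multline}
Since $L_j=\pi(\gamma_j(M))$, Proposition~\ref{prop:M} gives
\begin{equation}\label{eq:lcs}
L_2=0\oplus E\oplus E,\quad L_3=0\oplus0\oplus E,\quad L_4=0\oplus0\oplus\psi(F)\ne0,\quad L_5=0,
\end{equation}
and $0\oplus0\oplus F\subseteq Z(L)$.

\begin{proposition}\label{prop:cover}
If $a\in L\setminus L_3$, then $[a,L]\supseteq L_3$.
\end{proposition}

\begin{proof}
Let $a=(x,y,m)$ with $(x,y)\ne(0,0)$. The set $[a,L]$ is an $\mathbb F_p$-subspace. All brackets below lie in $L_3$, which we identify with $E$, so that $L_4=\psi(F)\subseteq F$.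

\emph{Suppose $x\ne0$.} By \eqref{eq:L},
\[
[a,(0,y',0)]=xy'+\psi(\beta(y,y')),\qquad[a,(0,0,m')]=\psi(f(x,m')).
\]
If $x\notin F$, the second formula and Lemma~\ref{lem:facts}(c) give $\psi(F)\subseteq[a,L]$. The first then gives $xy'\in[a,L]$ for all $y'\in E$, and $xE=E$. If $x\in F$, consider the $\mathbb F_p$-linear map $y'\mapsto xy'+\psi(\beta(y,y'))$ from $E$ to $E$. For $y'$ in its kernel we have $xy'\in F$, so $y'\in F$, so $\beta(y,y')=0$ by Lemma~\ref{lem:facts}(b), so $xy'=0$ and $y'=0$. The map is injective, hence onto.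

\emph{Suppose $x=0$ and $y\ne0$.} Now
\[
[a,(x',0,0)]=-x'y-\psi(f(x',m)),\qquad[a,(0,y',0)]=\psi(\beta(y,y')).
\]
If $y\notin F$, the second formula and Lemma~\ref{lem:facts}(b) give $\psi(F)\subseteq[a,L]$. The first then gives $x'y\in[a,L]$ for all $x'\in E$, and $Ey=E$. If $y\in F$, take $x'$ in the kernel of the map $x'\mapsto-x'y-\psi(f(x',m))$. Then $x'y\in F$, so $x'\in F$, so $f(x',m)=0$ by Lemma~\ref{lem:facts}(c), so $x'y=0$ and $x'=0$. Again the map is injective, hence onto.
\end{proof}

\section{The groups $G_\psi$}\label{sec:proof}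

\begin{proof}[Proof of Theorem~\ref{thm:family}]
By \eqref{eq:lcs}, $L=L_\psi$ has class $4<p$. Let $G=G_\psi$ be its Lazard group, of order $p^{9n}$. By Lemma~\ref{lem:lazard}(c), $\gamma_j(G)=L_j$, so $G$ has class $4$, $|\gamma_3(G)|=|E|=p^{3n}$ and $|\gamma_4(G)|=|\psi(F)|=p^{\operatorname{rank}\psi}$. By Proposition~\ref{prop:cover} and Lemma~\ref{lem:criterion} with $I=L_3$, the pair $(G,\gamma_3(G))$ has F2.

For $a=(0,0,m)\in L_3$, formula \eqref{eq:L} gives $[a,L]=0\oplus0\oplus\psi(f(E,m))$. By Lemma~\ref{lem:facts}(c),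
\begin{equation}\label{eq:third}
[a,L]=0\ \text{ if }m\in F,\qquad[a,L]=L_4\ne0\ \text{ if }m\notin F.
\end{equation}
Lemma~\ref{lem:basic}(a) gives $Z(G)\le\gamma_3(G)$, so $Z(G)=Z(L)=0\oplus0\oplus F$ by \eqref{eq:third} and Lemma~\ref{lem:lazard}(a), and $|Z(G)|=p^n$.

If $\psi$ is not bijective, then $\psi(F)\ne F$, so $Z(G)\not\le\gamma_4(G)$, and $(G,\gamma_4(G))$ does not have F2 by Lemma~\ref{lem:basic}(a). If $\psi$ is bijective, then $L_4=0\oplus0\oplus F$. For $a\in L_3\setminus L_4$ we have $[a,L]=L_4$ by \eqref{eq:third}, and for $a\notin L_3$ we have $[a,L]\supseteq L_3\supseteq L_4$ by Proposition~\ref{prop:cover}. Lemma~\ref{lem:criterion} with $I=L_4$ shows that $(G,\gamma_4(G))$ has F2.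
\end{proof}

For $1\le r<n$ there is an $\mathbb F_p$-linear map $\psi\colon F\to F$ of rank $r$; it is nonzero and not bijective, and Theorem~\ref{thm:counter} follows. Since $1<3<4$, these groups contradict the conjecture with $i=3$ and $c=4$.

\begin{remark}
The hypothesis $p\ge5$ enters three times. For $p=2$ all $w(x,x')$ have trace $2\beta(x,x')=0$, so $[M_1,M_1]\ne M_2$. For $p=3$ we have $f(x,m)=T(x)T(m)$, so $f(x,\cdot)$ vanishes for all $x$ in $\ker T$, which is larger than $F$, and Lemma~\ref{lem:facts}(c) fails. Finally, the passage to groups needs class less than $p$, as the denominators $2$, $12$ and $24$ in the product formula show. The hypothesis $\psi\ne0$ gives $L_4\ne0$; for $\psi=0$ formula \eqref{eq:L} is the three-layer algebra with which Section~\ref{sec:algebra} began.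
\end{remark}

\begin{thebibliography}{9}

\bibitem{DS}
Dark and Scoppola, \emph{On Camina groups of prime power order}, J. Algebra 181 (1996), 787--802.

\bibitem{Khukhro}
Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}.

\bibitem{Lazard}
Lazard, \emph{Sur les groupes nilpotents et les anneaux de Lie}, 1954.

\bibitem{frob}
\emph{$p$-Groups of Frobenius Type},
\texttt{https://ricerca.univaq.it/\allowbreak retrieve/\allowbreak e2188bfa-f887-f28d-e053-d805fe0ac2bb/\allowbreak VELOTTO\%20-\%20\allowbreak p-groups\%20of\%20\allowbreak Frobenius\%20Type.pdf}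

\end{thebibliography}
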